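\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}
\title{The octic character of $11$ at primes $p=c^2+d^2=x^2+11y^2$}

\begin{abstract}
Let $p\equiv1\pmod 4$ be a prime with $p=c^2+d^2=x^2+11y^2$, signs suitably normalized. We determine $11^{(p-1)/8}$ modulo $p$ if $p\equiv1\pmod8$, and $11^{(p-5)/8}$ if $p\equiv5\pmod8$. The first is $(-1)^{y/4}$ and the second is $y/x$, each times a power of $d/c$, and the exponent of $d/c$ is read off from the class of $(c-di)/x$ modulo $11$. When $11\mid cd$ this proves two congruences that were posed as a question. The method is quartic reciprocity in $\mathbb Q(i,\sqrt{11})$, which reduces the problem to comparing two characters on the $2$-adic units congruent to $1$ modulo $1+i$; the comparison is made on five explicit generators.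 The same formula is then proved with $11$ replaced by any prime $q\equiv3\pmod8$.
\end{abstract}

\section{The question and the answer}

\subsection{Why there are four candidates}

Let $p\equiv 1\pmod 4$ be a prime represented by two forms at once,
\[
p=c^2+d^2=x^2+11y^2,\qquad c,d,x,y\in\mathbb Z .
\]
Modulo $p$, fractions such as $d/c$ and $y/x$ denote residues. Then
\begin{equation}\label{roots}
\Big(\frac dc\Big)^2\equiv-1,\qquad \Big(\frac xy\Big)^2\equiv-11 \pmod p ,
\end{equation}
so $11\equiv\big(\frac{dx}{cy}\big)^2$ is a square modulo $p$, and it is natural to ask about its higher power residue characters.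

Take $c$ odd and $d$ even. Since $p\equiv x^2-y^2\equiv1\pmod4$, $x$ is odd and $y$ is even. Since $p\equiv1+3y^2\pmod8$,
\[
p\equiv1\pmod8\iff 4\mid y .
\]
As $p$ is not a square, $y\ne0$; write $y=2^\beta y_0$ with $y_0$ odd. The signs of $c,x,y$ are ours to choose, and throughout we choose
\begin{equation}\label{norm}
c\equiv1\pmod4,\qquad x\equiv1\pmod4,\qquad y_0\equiv1\pmod4 .
\end{equation}
If $p\equiv5\pmod8$, then $y=2y_0$, so $y\equiv2\pmod8$.

If $p\equiv1\pmod8$, the fourth power of $11^{(p-1)/8}$ is $11^{(p-1)/2}\equiv1$, so $11^{(p-1)/8}$ is one of the four powers of $d/c$. If $p\equiv5\pmod8$, put $r=11^{(p-5)/8}$. By \eqref{roots}, $(rx/y)^4\equiv11^{(p-5)/2}\cdot11^2=11^{(p-1)/2}\equiv1$, so $r$ is $y/x$ times a power of $d/c$. In both cases the only question is \emph{which} power of $d/c$ occurs. The following rule for $11\mid cd$ was posed as a ``prove or disprove'' question with source \cite{QOL}. (There $x=2^\alpha x_0$ with $x_0\equiv1\pmod4$; since $x$ is odd, this is our condition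 on $x$.) The rule is correct.

\begin{theorem}\label{question}
Let $p\equiv1\pmod4$ be a prime, $p=c^2+d^2=x^2+11y^2$, normalized by \eqref{norm}, and suppose $11\mid cd$. In each line upper signs go together and lower signs go together.

\textup{(i)} If $p\equiv1\pmod8$, then
\[
11^{\frac{p-1}8}\equiv\begin{cases}\pm(-1)^{\frac y4}\pmod p&\text{if }x\equiv\pm c\pmod{11},\\[2pt] \pm(-1)^{\frac y4}\,\frac dc\pmod p&\text{if }x\equiv\pm d\pmod{11}.\end{cases}
\]

\textup{(ii)} If $p\equiv5\pmod8$, then
\[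
11^{\frac{p-5}8}\equiv\begin{cases}\pm\frac yx\pmod p&\text{if }x\equiv\pm c\pmod{11},\\[2pt] \pm\frac{dy}{cx}\pmod p&\text{if }x\equiv\pm d\pmod{11}.\end{cases}
\]
\end{theorem}

\subsection{The class of $(c-di)/x$ modulo $11$}

What do the conditions on $c,d,x$ modulo $11$ measure? Since $p\ne 11$, we have $p\equiv x^2\not\equiv0\pmod{11}$. Consider
\begin{equation}\label{wdef}
w=\frac{c-di}x\in\mathbb Z[i]/(11)\cong\mathbb F_{121}.
\end{equation}
Complex conjugation on $\mathbb F_{121}$ is $z\mapsto z^{11}$, so $w^{12}=w\bar w=(c^2+d^2)/x^2=1$. Thus $w$ lies in the cyclic group of order $12$ of elements of norm $1$. We need a fourth root of unity, and the homomorphisms from this group onto its subgroup $\{\pm1,\pm i\}$ are $z\mapsto z^3$ and its inverse. This suggests defining $m\in\mathbb Z/4$ by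
\begin{equation}\label{mdef}
w^3\equiv i^m\pmod{11}.
\end{equation}

\begin{theorem}\label{main}
Let $p\equiv1\pmod4$ be a prime, $p=c^2+d^2=x^2+11y^2$, normalized by \eqref{norm}. Then
\begin{align*}
11^{\frac{p-1}8}&\equiv(-1)^{\frac y4}\Big(\frac dc\Big)^m\pmod p&&\text{if }p\equiv1\pmod8,\\
11^{\frac{p-5}8}&\equiv\Big(\frac dc\Big)^m\,\frac yx\pmod p&&\text{if }p\equiv5\pmod8.
\end{align*}
\end{theorem}

\begin{proof}[Proof that Theorem \ref{main} implies Theorem \ref{question}]
Let $x\equiv\pm c\pmod{11}$. As $11\nmid x$, we have $11\nmid c$, so $11\mid d$, $w=\pm1$, $w^3=\pm1$ and $(d/c)^m\equiv\pm1$. Let $x\equiv\pm d\pmod{11}$. Then $11\nmid d$, so $11\mid c$, $w=-di/x=\mp i$, $w^3=\pm i$ and $(d/c)^m\equiv\pm d/c$. One of the two cases occurs: if $11\mid d$ then $x^2\equiv c^2$, and if $11\mid c$ then $x^2\equiv d^2\pmod{11}$.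
\end{proof}

So $11\mid cd$ singles out the four elements $w=\pm1,\pm i$ among twelve. The other eight are equally explicit.

\begin{corollary}\label{explicit}
Let $p$ be as in Theorem~\ref{main}. Consider the four conditions modulo $11$ on the right, one for each line and each choice of upper or lower signs. Exactly one of them holds, and correspondingly
\[
\Big(\frac dc\Big)^m\equiv
\begin{cases}
\pm1&\text{if }x\equiv\pm c\ \text{ or }\ x\equiv\mp2c\pmod{11},\\[2pt]
\pm\frac dc&\text{if }x\equiv\pm d\ \text{ or }\ x\equiv\mp2d\pmod{11}.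
\end{cases}
\]
Hence, in the same cases, $11^{(p-1)/8}\equiv\pm(-1)^{y/4}$ or $\pm(-1)^{y/4}\frac dc$ if $p\equiv1\pmod8$, and $11^{(p-5)/8}\equiv\pm\frac yx$ or $\pm\frac{dy}{cx}$ if $p\equiv5\pmod8$. Conversely, the value modulo $p$ determines which of the four conditions holds.

In particular, for $p\equiv1\pmod 8$, $11$ is an eighth power modulo $p$ if and only if either $8\mid y$ and $x\equiv c$ or $-2c\pmod{11}$, or $y\equiv4\pmod8$ and $x\equiv-c$ or $2c\pmod{11}$.
\end{corollary}

\begin{proof}
Write $w=u+iv$ with $u=c/x$, $v=-d/x$ in $\mathbb F_{11}$. The twelve solutions of $u^2+v^2=1$ are $(\pm1,0)$, $(0,\pm1)$, $(\pm5,\pm3)$, $(\pm3,\pm5)$ with independent signs, so exactly one of $u\in\{\pm1,\pm5\}$ and $v\in\{\pm1,\pm5\}$ holds. Using $u^2+v^2=1$,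
\[
w^3=(4u^3-3u)+i(3v-4v^3).
\]
As $4\cdot125-15=485\equiv1\pmod{11}$, the real part is $1$ for $u=1$ and $u=5$, and the imaginary part is $1$ for $v=-1$ and $v=-5$. Since $w^3$ is a power of $i$, it equals $1$ in the first two cases and $i$ in the last two. Changing the sign of $w$ changes the sign of $w^3$. Finally $1/5=-2$ in $\mathbb F_{11}$, so $u=5$ means $x\equiv-2c$ and $v=-5$ means $x\equiv-2d$. This proves the first formula, and Theorem~\ref{main} gives the second statement. The converse holds because $\pm1,\pm d/c$ are distinct modulo $p$. For the last statement, $11$ is an eighth power modulo $p\equiv 1\pmod 8$ exactly when $11^{(p-1)/8}\equiv1$.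
\end{proof}

\begin{example}
(a) $p=773=17^2+22^2=27^2+11\cdot2^2$. Here $p\equiv5\pmod8$, $c=17$, $d=22$, $x=-27$, $y=2$, and $x\equiv6\equiv c\pmod{11}$. The prediction is $11^{96}\equiv-2/27$. Modulo $773$, repeated squaring gives $11^4\equiv-46$, $11^8\equiv-203$, $11^{16}\equiv240$, $11^{32}\equiv398$, $11^{64}\equiv-61$, so $11^{96}\equiv-61\cdot398\equiv-315$, and $-315\cdot27=-8505\equiv-2$.

(b) $p=257=1^2+16^2=9^2+11\cdot4^2$. Here $p\equiv1\pmod8$, $c=1$, $d=16$, $x=9$, $y=4$, and $x\equiv-2c\pmod{11}$. The prediction is $11^{32}\equiv(-1)^{y/4}=-1$. Modulo $257$: $11^4\equiv-8$, $11^8\equiv64$, $11^{16}\equiv-16$, $11^{32}\equiv256\equiv-1$.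
\end{example}

\begin{remark}[signs]
Replacing $d$ by $-d$ replaces $w$ by $\bar w$, $m$ by $-m$ and $d/c$ by its inverse, so $(d/c)^m$ does not change. Replacing $c$ by $-c$ replaces $w$ by $-\bar w$, $m$ by $2-m$ and $d/c$ by its inverse, so $(d/c)^m$ changes sign; the condition $c\equiv1\pmod4$ is therefore needed. Replacing $x$ by $-x$ replaces $m$ by $m+2$, so the condition $x\equiv1\pmod4$ is needed if $p\equiv1\pmod8$; if $p\equiv5\pmod8$ the change is absorbed by $y/x$. The sign of $y$ matters exactly when $p\equiv5\pmod8$.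
\end{remark}

\subsection{All primes $q\equiv3\pmod8$}

The exponent $3$ in \eqref{mdef} is $(11+1)/4$. With $11$ replaced by $q$, it becomes $(q+1)/4$.

\begin{theorem}\label{general}
Let $q\equiv3\pmod8$ and $p\equiv1\pmod4$ be primes with $p=c^2+d^2=x^2+qy^2$, where $c\equiv x\equiv1\pmod4$ and the odd part $y_0$ of $y$ satisfies $y_0\equiv1\pmod4$. Then $\big(\frac{c-di}x\big)^{(q+1)/4}\equiv i^m\pmod q$ for a unique $m\in\mathbb Z/4$, and modulo $p$
\begin{align*}
q^{\frac{p-1}8}&\equiv(-1)^{\frac y4}\Big(\frac dc\Big)^m&&\text{if }p\equiv1\pmod8,\\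
q^{\frac{p-5}8}&\equiv\Big(\frac dc\Big)^m\,\frac yx&&\text{if }p\equiv5\pmod8.
\end{align*}
\end{theorem}

For instance, let $q=3$ and $p=13=(-3)^2+2^2=1^2+3\cdot2^2$. Then $(c-di)/x=-3-2i\equiv i\pmod 3$, so $m=1$, and the theorem says $3\equiv\frac2{-3}\cdot2\pmod{13}$, that is, $-9\equiv4$.

Section~\ref{warm} proves the \emph{square} of Theorem~\ref{main} inside $\mathbb Z[i]$; this shows where $w$ comes from. Sections~\ref{field} and~\ref{inversion} prove Theorem~\ref{main}, and Section~\ref{allq} proves Theorem~\ref{general}.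

\section{The quartic character of $11$, in $\mathbb Z[i]$}\label{warm}

Let $K$ be a number field containing $i$. For a prime ideal $\mathfrak p\nmid2$ of $K$ and $\alpha\in\mathcal O_K$ prime to $\mathfrak p$, the quartic residue symbol $\big(\frac\alpha{\mathfrak p}\big)_4$ is the unique power of $i$ with
\[
\Big(\frac\alpha{\mathfrak p}\Big)_4\equiv\alpha^{(N\mathfrak p-1)/4}\pmod{\mathfrak p};
\]
it is unique because the four powers of $i$ are distinct modulo $\mathfrak p$. The symbol is extended multiplicatively to denominators that are products of primes not dividing $2\alpha$, and $\big(\frac\alpha\beta\big)_4$ means $\big(\frac\alpha{(\beta)}\big)_4$. In particular it is $1$ when $\beta$ is a unit.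

In $\mathbb Z[i]$ we use the classical law \cite{IR}: for coprime $\alpha,\beta\equiv1\pmod{2+2i}$,
\begin{equation}\label{QR}
\Big(\frac\alpha\beta\Big)_4=\Big(\frac\beta\alpha\Big)_4(-1)^{\frac{N\alpha-1}4\cdot\frac{N\beta-1}4}.
\end{equation}
If $z=c'+d'i$ with $c'\equiv1\pmod4$ and $d'$ even, then
\begin{equation}\label{primary}
z\equiv1\ \text{ or }\ -z\equiv1\pmod{2+2i}.
\end{equation}
Indeed $z\equiv1$ or $1+2i\pmod4$, while $4=(2+2i)(1-i)$ and $-(1+2i)=1-(2+2i)$.

Let $\pi=c+di$, so $p=\pi\bar\pi$ and $\mathbb Z[i]/(\pi)=\mathbb F_p$. Then $11^{(p-1)/4}\equiv\big(\frac{11}\pi\big)_4=(-1)^{(p-1)/4}\big(\frac{-11}\pi\big)_4\pmod\pi$. Now $-11\equiv1\pmod4$, $(N(11)-1)/4=30$ is even, and $\big(\frac{-1}{11}\big)_4=(-1)^{30}=1$, so \eqref{QR}, applied to $-11$ and whichever of $\pm\pi$ is $\equiv1\pmod{2+2i}$, gives $\big(\frac{-11}\pi\big)_4=\big(\frac\pi{11}\big)_4\equiv\pi^{30}\pmod{11}$. Since $w=\bar\pi/x$ and $\pi\bar\pi=p\equiv x^2\pmod{11}$,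
\begin{equation}\label{wpi}
w\equiv\frac x\pi\pmod{11}.
\end{equation}
Therefore $\pi^{30}\equiv x^{30}w^{-30}\equiv w^{-30}=w^6=(-1)^m$, because $x^{10}\equiv1$ and $w^{12}=1$. Hence
\begin{equation}\label{quartic}
11^{\frac{p-1}4}\equiv(-1)^{\frac{p-1}4+m}\pmod p .
\end{equation}

This is the square of Theorem~\ref{main}; for $p\equiv5\pmod8$ use $(y/x)^2\equiv-1/11$. It determines $m$ only modulo $2$. To extract the square root we would like to repeat the argument with $\sqrt{11}$ in place of $11$. For $p\equiv1\pmod8$, $11^{(p-1)/8}=(\sqrt{11})^{(p-1)/4}$ is a \emph{quartic} symbol of $\sqrt{11}$, and for $p\equiv5\pmod8$ we have $11^{(p-5)/8}=(\sqrt{11})^{(p-1)/4}/\sqrt{11}$. So we move to the field $\mathbb Q(i,\sqrt{11})$. It contains $\sqrt{-11}$, and this is how the second representation $p=x^2+11y^2$ enters.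

\section{The field $\mathbb Q(i,\sqrt{11})$ and a prime above $p$}\label{field}

\subsection{Arithmetic of the field}

Let
\[
s=\sqrt{-11},\quad L=\mathbb Q(i,s),\quad \sqrt{11}:=is,\quad\theta=\frac{-1+s}2,\quad t=1+i .
\]
Thus $\theta^2+\theta+3=0$, and $\mathbb Z[\theta]$ is the ring of integers of $\mathbb Q(s)$. The Galois group of $L/\mathbb Q$ is generated by
\[
\sigma:\ i\mapsto-i,\ s\mapsto s\qquad\text{and}\qquad\tau:\ i\mapsto i,\ s\mapsto-s ,
\]
so $\rho\,\tau\rho=N_{L/\mathbb Q(i)}\rho$ and $\rho\,\sigma\rho=N_{L/\mathbb Q(s)}\rho$. The discriminants $-4$ and $-11$ are coprime, so $\mathcal O_L=\mathbb Z[i][\theta]$ and $d_L=44^2$. For $a,b\in\mathbb Z[i]$,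
\begin{equation}\label{relnorm}
N_{L/\mathbb Q(i)}(a+b\theta)=a^2-ab+3b^2 .
\end{equation}

\emph{The prime above $2$.} We have $\mathcal O_L/(t)=\mathbb F_2[\theta]/(\theta^2+\theta+1)=\mathbb F_4$, so $(t)$ is the only prime above $2$. We shall use
\begin{equation}\label{tpowers}
t^2=2i,\qquad t^3=-2+2i,\qquad t^4=-4,\qquad 2=-it^2 .
\end{equation}
Both $\sigma$ and $\tau$ preserve $(t)$, and $\sigma$ acts trivially on $\mathcal O_L/(t)$, since it fixes $\theta$ and $i\equiv1\equiv-i\pmod t$.

\emph{The prime above $11$.} As $11$ is inert in $\mathbb Q(i)$ and ramified in $\mathbb Q(s)$, the ideal $(\sqrt{11})=(s)$ is prime with residue field $\mathbb F_{121}=\mathbb Z[i]/(11)$. Since $\theta\equiv-\frac12\equiv5\pmod s$, each $\rho\in\mathcal O_L$ is congruent modulo $s$ to some $r\in\mathbb Z[i]$. Then $\tau\rho\equiv r$ and $\sigma\rho\equiv\bar r\equiv r^{11}$, so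
\begin{equation}\label{frob}
\rho\,\tau\rho\equiv\rho^2,\qquad\rho\,\sigma\rho\equiv\rho^{12}\pmod{\sqrt{11}} .
\end{equation}

\emph{The class number is $1$.} Every ideal class contains an integral ideal of norm at most $\frac{4!}{4^4}\big(\frac4\pi\big)^2\cdot44=\frac{66}{\pi^2}<7$ (here $\pi=3.14\ldots$), so it suffices that the primes of norm less than $7$ are principal. The prime above $2$ is $(t)$. Primes above $3$ have norm at least $9$, because $3$ is inert in $\mathbb Q(i)$. By \eqref{relnorm}, $i+\theta$ has relative norm $i^2-i+3=2-i$, hence norm $5$; all primes above $5$ are Galois conjugate, hence principal.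

\subsection{A prime above $p$ and its generator}

Put $\pi=c+di$ and $\lambda=x+ys$, so $p=\pi\bar\pi=\lambda\bar\lambda$. By \eqref{roots}, $p$ splits in $\mathbb Q(i)$ and in $\mathbb Q(s)$, hence completely in $L$. Start with any prime of $L$ above $p$. Applying $\sigma$ exchanges $\pi$ and $\bar\pi$ and fixes $\mathbb Q(s)$; applying $\tau$ exchanges $\lambda$ and $\bar\lambda$ and fixes $\mathbb Q(i)$. So there is a prime $P$ of $L$ with
\[
P\cap\mathbb Z[i]=(\pi),\qquad P\cap\mathbb Z[\theta]=(\lambda),\qquad\mathcal O_L/P=\mathbb F_p .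
\]
From $c+di\equiv0$, $x+ys\equiv0$ and $-c/d\equiv d/c$ we get
\begin{equation}\label{modP}
i\equiv\frac dc,\qquad s\equiv-\frac xy\pmod P .
\end{equation}
The theorem is now a statement about one quartic symbol.

\begin{lemma}\label{translate}
Let $j\in\mathbb Z/4$ be defined by $\big(\frac{\sqrt{11}}P\big)_4=i^{\,j-y/2}$. Then the formulas of Theorem~\ref{main} hold with $j$ in place of $m$.
\end{lemma}

\begin{proof}
By definition $(\sqrt{11})^{(p-1)/4}\equiv i^{j-y/2}\pmod P$. If $p\equiv1\pmod8$, the left side is $11^{(p-1)/8}$ and $i^{-y/2}=(-1)^{y/4}$, so \eqref{modP} gives $11^{(p-1)/8}\equiv(-1)^{y/4}(d/c)^j$. If $p\equiv5\pmod8$, then $(\sqrt{11})^{(p-1)/4}=\sqrt{11}\cdot11^{(p-5)/8}$, while $i^{-y/2}=-i$ because $y\equiv2\pmod8$; this is the only use of $y_0\equiv1\pmod4$. By \eqref{modP}, $\frac1{is}=-\frac is\equiv i\,\frac yx$, so $11^{(p-5)/8}\equiv i^j(-i)\cdot i\,\frac yx=i^j\,\frac yx\equiv(d/c)^j\,\frac yx$. These congruences modulo $P$ are between residues modulo $p$, and $P\cap\mathbb Z=(p)$.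
\end{proof}

So we must show $j=m$. To apply reciprocity we need an element that generates $P$; this is where the class number is used. Let $P=(\rho)$. Then $\rho\,\tau\rho$ generates $N_{L/\mathbb Q(i)}P=(\pi)$ and $\rho\,\sigma\rho$ generates $N_{L/\mathbb Q(s)}P=(\lambda)$. The units of $\mathbb Z[i]$ are the powers of $i$ and those of $\mathbb Z[\theta]$ are $\pm1$, so
\begin{equation}\label{norms}
\rho\,\tau\rho=i^k\pi,\qquad\rho\,\sigma\rho=\varepsilon\lambda,\qquad k\in\mathbb Z/4,\quad\varepsilon=\pm1 .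
\end{equation}
Moreover $\rho\equiv1\pmod t$: since $\sigma$ is trivial modulo $t$ and $\lambda\equiv1\pmod 2$, we have $\rho^2\equiv\rho\,\sigma\rho\equiv1$ in $\mathbb F_4$, where squaring is injective.

\begin{lemma}\label{atq}
$\displaystyle\Big(\frac\rho{\sqrt{11}}\Big)_4=\varepsilon\,i^{\,k+m}$.
\end{lemma}

\begin{proof}
Modulo $\sqrt{11}$, \eqref{frob} and \eqref{norms} give $\rho^2\equiv i^k\pi$ and $\rho^{12}\equiv\varepsilon\lambda\equiv\varepsilon x$. With \eqref{wpi},
\[
w\equiv\frac x\pi\equiv\varepsilon\rho^{12}\cdot i^k\rho^{-2}=\varepsilon\,i^k\rho^{10}.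
\]
Cubing, $i^m\equiv\varepsilon\,i^{3k}\rho^{30}$. As $(121-1)/4=30$, the symbol is congruent to $\rho^{30}\equiv\varepsilon\,i^{-3k}i^m=\varepsilon\,i^{k+m}$.
\end{proof}

Thus $w$ is, up to a fourth root of unity, the tenth power of the generator of $P$ modulo $\sqrt{11}$, and its cube is, up to a fourth root of unity, the quartic symbol we need.

\section{Inverting the symbol}\label{inversion}

\subsection{Reciprocity and what it must produce}

For $\rho\in\mathcal O_L$ coprime to $22$ put
\[
B(\rho)=\Big(\frac{\sqrt{11}}\rho\Big)_4\Big(\frac\rho{\sqrt{11}}\Big)_4^{-1}.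
\]
For the generator $\rho$ of $P$, Lemma~\ref{atq} gives $i^{\,j-y/2}=B(\rho)\,\varepsilon\,i^{\,k+m}$. So $j=m$ is equivalent to
\begin{equation}\label{target}
B(\rho)=\varepsilon\,i^{-k}\,i^{-y/2} ,
\end{equation}
and by Lemma~\ref{translate} it suffices to prove \eqref{target}.

We recall the tools. For a finite extension $E$ of $\mathbb Q_2$ containing $i$, let $\langle\,,\rangle_E$ be the quartic Hilbert symbol on $E^*\times E^*$, with values in the powers of $i$.
\begin{itemize}
\item[(H1)] It is bimultiplicative, and trivial if one argument is a fourth power; fourth powers form an open subgroup of $E^*$, so the symbol is locally constant in each argument.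
\item[(H2)] Let $K\ni i$ be a number field. If nonzero $a,b\in\mathcal O_K$ are coprime to each other and to $2$, then $\big(\frac ab\big)_4\big(\frac ba\big)_4^{-1}=\prod_{v\mid2\infty}\langle a,b\rangle_v$; see \cite{N}. The places at infinity are complex and contribute $1$. (Conventions for the symbol may differ by an inversion; we fix, for all fields at once, the one for which this holds.)
\item[(H3)] (Projection formula.) If $E/F$ is a finite extension of such fields, $a\in F^*$ and $b\in E^*$, then $\langle a,b\rangle_E=\langle a,N_{E/F}b\rangle_F$.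
\end{itemize}

Since $(t)$ is the only prime of $L$ above $2$, (H2) says $B(\rho)=\langle\sqrt{11},\rho\rangle_t$. By (H1), $B$ is multiplicative, and there is an $N$, which we take $\ge8$, such that $B(\rho)$ depends only on $\rho$ modulo $t^N$. So $B$ is a character of a finite $2$-adic unit group. The right side of \eqref{target} should be one as well, and indeed $\varepsilon$, $k$ and $y/2$ modulo $4$ can be recovered $2$-adically from $\rho\,\tau\rho$ and $\rho\,\sigma\rho$, because $c\equiv x\equiv1\pmod4$. We therefore define the right side for every $\rho\equiv1\pmod t$ and compare two characters on generators.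

\subsection{The character $F$}

Let $\rho\in\mathcal O_L$ with $\rho\equiv1\pmod t$.

The element $\rho\,\tau\rho\in\mathbb Z[i]$ has odd norm, so exactly one of its two coordinates is odd. Hence it is uniquely
\begin{equation}\label{Fk}
\rho\,\tau\rho=i^k(c'+d'i),\qquad c'\equiv1\pmod4,\quad d'\text{ even},\quad k\in\mathbb Z/4 .
\end{equation}

Write $\rho=a+b\theta$ with $a,b\in\mathbb Z[i]$, $a\equiv1$, $b\equiv0\pmod t$. As $\theta^2=-\theta-3$,
\[
\rho\,\sigma\rho=(a+b\theta)(\bar a+\bar b\theta)=|a|^2-3|b|^2+\big(2\operatorname{Re}(a\bar b)-|b|^2\big)\theta .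
\]
The coefficient of $\theta$ is even, because $|b|^2$ is. Hence $\rho\,\sigma\rho=X+Ys$ with $X,Y\in\mathbb Z$. Its norm $X^2+11Y^2=N_{L/\mathbb Q}(\rho)=|\rho\,\tau\rho|^2$ is an odd sum of two squares, so $X^2-Y^2\equiv1\pmod4$: $X$ is odd and $Y$ is even. Write uniquely
\begin{equation}\label{Fe}
\rho\,\sigma\rho=\varepsilon(x'+y's),\qquad\varepsilon=\pm1,\quad x'\equiv1\pmod4,\quad y'\text{ even},
\end{equation}
and define
\[
F(\rho)=\varepsilon\,i^{-k}\,i^{-y'/2} .
\]

\begin{lemma}\label{Fmult}
$F$ is multiplicative, and $F(\rho)$ depends only on $\rho$ modulo $16$, that is, modulo $t^8$. More precisely, $\rho$ modulo $16$ determines $k$, $\varepsilon$ and $y'$ modulo $8$.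
\end{lemma}

\begin{proof}
The set of $c'+d'i$ with $c'\equiv1\pmod4$, $d'$ even is closed under multiplication, so $k$ is additive. For $x_1,x_2\equiv1\pmod4$ and $y_1,y_2$ even, the product $(x_1+y_1s)(x_2+y_2s)$ has rational part $x_1x_2-11y_1y_2\equiv1\pmod4$, and half of its $s$-coefficient is
\begin{equation}\label{halfs}
\frac{y_1}2x_2+x_1\frac{y_2}2\equiv\frac{y_1}2+\frac{y_2}2\pmod4 .
\end{equation}
So $\varepsilon$ is multiplicative and $y'/2$ modulo $4$ is additive.

If $\rho$ changes by a multiple of $16$, so does $\rho\,\tau\rho$, and $k$ is unchanged. Also $X+Ys$ changes by an element of $16\,\mathbb Z[\theta]$, that is, by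
\begin{equation}\label{mod16}
16(g+n\theta)=(16g-8n)+8ns,\qquad g,n\in\mathbb Z,
\end{equation}
so $X$ and $Y$ are unchanged modulo $8$; they determine $\varepsilon$ and $y'=\varepsilon Y$ modulo $8$. Finally $t^8=16$.
\end{proof}

\begin{proposition}\label{BF}
$B(\rho)=F(\rho)$ for all $\rho\in\mathcal O_L$ with $\rho\equiv1\pmod t$ and $11\nmid N_{L/\mathbb Q}(\rho)$.
\end{proposition}

\begin{proof}[Proof that Proposition \ref{BF} implies Theorem \ref{main}]
Let $\rho$ be the generator of $P$. By \eqref{norms} and $c\equiv x\equiv1\pmod4$, the quantities in \eqref{Fk} and \eqref{Fe} are $k$, $\varepsilon$, $c'=c$, $d'=d$, $x'=x$, $y'=y$. So $B(\rho)=F(\rho)$ is \eqref{target}.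
\end{proof}

It remains to prove the proposition. Let
\[
G=\{g\in(\mathcal O_L/t^N)^*:\ g\equiv1\pmod t\}.
\]
Every class in $G$ has a representative coprime to $11$, so $B$ and $F$ induce homomorphisms from $G$ to the powers of $i$, and it suffices to compare them on generators.

\subsection{Generators of $G$}

Besides $i$ we use the unit
\[
\eta=\frac{3+\sqrt{11}}{1+i}=2-i+(1+i)\theta .
\]
The two expressions agree because $(1+i)(2-i)+2i\theta=3+i(1+2\theta)=3+is$. As $\sigma$ and $\tau$ both send $\sqrt{11}$ to $-\sqrt{11}$,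
\begin{equation}\label{eta}
\eta\,\tau\eta=\frac{-2}{2i}=i,\qquad\eta\,\sigma\eta=\frac{-2}2=-1 .
\end{equation}

\begin{lemma}\label{gen}
$G$ is generated by $i,\ \eta,\ -1+2i,\ (i+\theta)^3,\ 1+4\theta$.
\end{lemma}

\begin{proof}
We filter $G$ by powers of $t$; each successive quotient is a copy of $\mathbb F_4$, and we check that the proposed generators fill every quotient.

All five elements are $\equiv1\pmod t$; for the fourth, $i+\theta\equiv1+\theta$ lies in $\mathbb F_4^*$, which has order $3$. Let $H$ be the subgroup they generate, and for $1\le n\le N$ let $G^{(n)}$ be the set of classes $\equiv1\pmod{t^n}$. For $n<N$ and $1+at^n\in G^{(n)}$ call $a$ modulo $t$ its \emph{$n$-coefficient}, an element of $\mathbb F_4=\{0,1,\theta,1+\theta\}$. Under multiplication in $G^{(n)}$ the $n$-coefficients add. We show that for each $n$ with $1\le n<N$ every element of $\mathbb F_4$ is the $n$-coefficient of an element of $H\cap G^{(n)}$; for this it is enough to find $1$ and $\theta$. Then $H=G$, since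 an element of $G$ can be moved by factors from $H$ successively into $G^{(2)},G^{(3)},\dots,G^{(N)}=\{1\}$. The relations \eqref{tpowers} and $i\equiv1\pmod t$ are used throughout.

\emph{$n=1$.} $i=1+it$ has coefficient $1$, and $i\eta=1+2i+(i-1)\theta=1+t(i\theta+t)$ has coefficient $\theta$.

\emph{$n=2$.} $(1+at)^2=1-iat^3+a^2t^2$ has coefficient $a^2$, and squaring is bijective on $\mathbb F_4$.

\emph{$n=3$.} $-1+2i=1+t^3$ has coefficient $1$. For $\theta$ we divide $(i+\theta)^3$ by an element of $H$ which is close to it up to sign. From $\theta^2=-\theta-3$ and $\theta^3=3-2\theta$,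
\[
(i+\theta)^3=-i-3\theta+3i(-\theta-3)+3-2\theta=3-10i-(5+3i)\theta .
\]
By \eqref{eta}, $(i\eta)(\tau\eta)=-1$, so with $\tau\theta=-1-\theta$,
\[
(i\eta)^{-1}=-\tau\eta=-1+2i+(1+i)\theta .
\]
The product of the two has constant term $17+16i$, and $\theta$ and $\theta^2$ have coefficients $24-14i$ and $-(2+8i)$. Substituting $\theta^2=-\theta-3$,
\[
(i+\theta)^3(i\eta)^{-1}=23+40i+(26-6i)\theta=23+40i+2(1+i)(5-8i)\theta .
\]
Since $2(1+i)=-it^3$,
\[
-(i+\theta)^3(i\eta)^{-1}=1-(24+40i)+i(5-8i)\theta t^3\equiv1+\theta t^3\pmod{t^4},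
\]
which has coefficient $\theta$. It lies in $H$, because $-1=i^2$.

\emph{$n=4$.} $(1+at^2)^2=1+2at^2+a^2t^4=1+(a^2-ia)t^4$ has coefficient $a^2+a$; for $a\equiv\theta$, available from $n=2$, this is $1$. And $1+4\theta=1-\theta t^4$ has coefficient $\theta$.

\emph{$n\ge5$.} $(1+at^{n-2})^2=1-iat^n+a^2t^{2n-4}$, and $2n-4\ge n+1$, so the coefficient is $a$. Apply the case $n-2\ge3$ inductively.
\end{proof}

\subsection{The values on the generators}

\begin{proof}[Proof of Proposition \ref{BF}]
By Lemma~\ref{gen} it suffices to verify the following table.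
\begin{center}
\renewcommand{\arraystretch}{1.35}
\begin{tabular}{c|ccc|cccccc}
$\rho$&$\big(\frac{\sqrt{11}}\rho\big)_4$&$\big(\frac\rho{\sqrt{11}}\big)_4$&$B$&$\rho\,\tau\rho$&$\rho\,\sigma\rho$&$k$&$\varepsilon$&$y'$&$F$\\\hline
$i$&$1$&$-1$&$-1$&$-1$&$1$&$2$&$1$&$0$&$-1$\\
$\eta$&$1$&$-i$&$i$&$i$&$-1$&$1$&$-1$&$0$&$i$\\
$-1+2i$&$-1$&$-1$&$1$&$-3-4i$&$5$&$0$&$1$&$0$&$1$\\
$(i+\theta)^3$&$-1$&$-1$&$1$&$2-11i$&$9-2s$&$1$&$1$&$-2$&$1$\\
$1+4\theta$&$-1$&$1$&$-1$&$45$&$-43-4s$&$0$&$1$&$-4$&$-1$
\end{tabular}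
\end{center}
Recall $\big(\frac\rho{\sqrt{11}}\big)_4\equiv\rho^{30}\pmod{\sqrt{11}}$; at a prime with residue field $\mathbb F_5$ the exponent in the quartic symbol is $1$.

\emph{$\rho=i$.} $i^{30}=-1$, $\rho\,\tau\rho=i^2$, $\rho\,\sigma\rho=1$.

\emph{$\rho=\eta$.} Modulo $\sqrt{11}$ we have $\eta\equiv\frac3{1+i}$, so $\eta^{30}\equiv\big(\frac9{2i}\big)^{15}=\frac{3^{30}}{2^{15}i^{15}}\equiv\frac1{(-1)(-i)}=-i$. The norms are in \eqref{eta}. Hence $F(\eta)=-i^{-1}=i$.

\emph{$\rho=-1+2i$.} At the primes of $L$ dividing $\rho$ we have $i\equiv3$ in $\mathbb F_5$ and $s^2=-11\equiv4$, so there are two such primes, with $s\equiv\pm2$ and $\sqrt{11}=is\equiv\pm1$. The product of the symbols is $-1$. Modulo $\sqrt{11}$: $\rho^{12}\equiv\rho\bar\rho=5$, $\rho^2=-3-4i$, $\rho^4=-7+24i\equiv4+2i$, $\rho^6\equiv(4+2i)(-3-4i)=-4-22i\equiv7$. So $\rho^{30}\equiv5^2\cdot7=175\equiv-1$. Finally $\rho\,\tau\rho=\rho^2$ with $-3\equiv1\pmod4$, and $\rho\,\sigma\rho=5$.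

\emph{$\rho=(i+\theta)^3$.} Both symbols are cubes of those for $i+\theta$. The ideal $(i+\theta)$ has residue field $\mathbb F_5$ and contains its relative norm $2-i$. So $i\equiv2$, $\theta\equiv-2$, $s=1+2\theta\equiv2$, $\sqrt{11}\equiv4\equiv-1$, and $\big(\frac{\sqrt{11}}{i+\theta}\big)_4=-1$, with cube $-1$. By \eqref{frob}, $(i+\theta)^2\equiv2-i$ modulo $\sqrt{11}$. As $(2-i)^3=2-11i\equiv2$, we get $(i+\theta)^{30}\equiv2^5\equiv-1$, with cube $-1$. Next, $\rho\,\tau\rho=(2-i)^3=2-11i=i(-11-2i)$ with $-11\equiv1\pmod4$, so $k=1$. Finally $(i+\theta)(-i+\theta)=1+\theta^2=-\theta-2=-\frac{3+s}2$, and $(3+s)^3=27+27s-99-11s=-72+16s$, so $\rho\,\sigma\rho=9-2s$. Hence $F(\rho)=i^{-1}\cdot i=1$.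

\emph{$\rho=1+4\theta=-1+2s$.} This lies in $\mathbb Z[\theta]$, has norm $45$ there, and is not divisible by $3$. As $3$ splits in $\mathbb Q(s)$, $(\rho)=\mathfrak q_3^2\mathfrak q_5$ with primes of $\mathbb Q(s)$ of norm $3$ and $5$. Since $3$ is inert in $\mathbb Q(i)$, $\mathfrak q_3$ stays prime in $L$, with residue field $\mathbb F_9$ and exponent $2$; its symbol is $\equiv(\sqrt{11})^2=11\equiv-1$, so it equals $-1$, and its square is $1$. The prime $\mathfrak q_5$ splits in $L$ into two primes, both with $2s\equiv1$, i.e.\ $s\equiv3$, and with $i\equiv2$ and $i\equiv3$; so $\sqrt{11}\equiv1$ and $-1$. Altogether $\big(\frac{\sqrt{11}}\rho\big)_4=-1$. Modulo $\sqrt{11}$, $\rho\equiv-1$ and $\rho^{30}\equiv1$. Finally $\rho\,\tau\rho=1+44=45\equiv1\pmod4$, and $\rho\,\sigma\rho=\rho^2=-43-4s$ with $-43\equiv1\pmod4$. Hence $F(\rho)=i^{2}=-1$.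
\end{proof}

This completes the proof of Theorem~\ref{main}, and with it of Theorem~\ref{question} and Corollary~\ref{explicit}.

\section{All primes $q\equiv3\pmod8$}\label{allq}

Three points of the proof depended on $q=11$: the class number of $L$, the exponent $3$, and the comparison of $B$ and $F$ on generators. We now treat a general prime $q\equiv3\pmod8$. An odd class number suffices; the exponent becomes
\[
a=\frac{q+1}4,\qquad\text{which is odd};
\]
and the comparison on generators is \emph{not} repeated. The completion of $L$ at the prime above $2$ is the same field for all $q\equiv3\pmod8$, so the symbol at $2$ can be deduced from the case $q=11$.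

Let $p,c,d,x,y$ be as in Theorem~\ref{general}. Since $q\equiv3\pmod8$, the congruences of Section~1 are unchanged: $x$ is odd, $y$ is even, $4\mid y$ if and only if $p\equiv1\pmod8$, and otherwise $y\equiv2\pmod8$. Also $q\nmid x$ because $p\ne q$. With $w=(c-di)/x\in\mathbb Z[i]/(q)\cong\mathbb F_{q^2}$ we have $w^{q+1}=w\bar w=1$, so $w^a$ is a fourth root of unity, and $w^a=i^m$ for a unique $m\in\mathbb Z/4$.

Now let $s=\sqrt{-q}$, $L=\mathbb Q(i,s)$, $\sqrt q:=is$, $\theta=\frac{-1+s}2$, $t=1+i$, with $\sigma,\tau$ as before; again $\mathbb Z[\theta]$ is the ring of integers of $\mathbb Q(s)$. Here $\theta^2+\theta+a=0$ with $a$ odd, so again $\mathcal O_L=\mathbb Z[i][\theta]$, $\mathcal O_L/(t)=\mathbb F_4$, and $(t)$ is the only prime above $2$. As $q$ is inert in $\mathbb Q(i)$ and ramified in $\mathbb Q(s)$, $(\sqrt q)$ is prime with residue field $\mathbb F_{q^2}$, and $\theta\equiv-\frac12$ modulo $s$; as in \eqref{frob},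
\begin{equation}\label{frobq}
\rho\,\tau\rho\equiv\rho^2,\qquad\rho\,\sigma\rho\equiv\rho^{q+1}\pmod{\sqrt q}.
\end{equation}

\begin{remark}
Two uses of the hypothesis $q\equiv3\pmod8$ should be noted: $-q\equiv5\pmod8$ makes $2$ inert in $\mathbb Q(s)$, so that $L$ has one prime above $2$; and $a$ is odd, so that $\varepsilon^a=\varepsilon$ for a sign $\varepsilon$. Both properties fail for $q\equiv7\pmod8$.
\end{remark}

\subsection{The class number is odd}

\begin{lemma}\label{odd}
The class number $h=h(L)$ is odd.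
\end{lemma}

\begin{proof}
Let $E/K$ be a quadratic extension of number fields in which exactly one finite prime of $K$ ramifies, and suppose $h(E)$ is even. We show that $K$ has a quadratic extension unramified at all finite primes. Let $M$ be the maximal unramified abelian $2$-extension of $E$. It is Galois over $K$, and $\mathrm{Gal}(M/K)$ is a $2$-group of order greater than $2$. Since $M/E$ is unramified, the inertia groups in $\mathrm{Gal}(M/K)$ at the primes above the ramified prime have order $2$; they are conjugate. One of them is a proper subgroup of a $2$-group, so it lies in a subgroup of index $2$. That subgroup is normal, hence contains all of them, and its fixed field is a quadratic extension of $K$ unramified at all finite primes.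

For $E/K=\mathbb Q(s)/\mathbb Q$, where only $q$ ramifies, this contradicts Minkowski's theorem that $\mathbb Q$ has no such extension. So $h(\mathbb Q(s))$ is odd. For $E/K=L/\mathbb Q(s)$ only the prime $(2)$ of $\mathbb Q(s)$ ramifies. As $\mathbb Q(s)$ is complex, the quadratic extension obtained if $h(L)$ were even would be unramified everywhere, and $h(\mathbb Q(s))$ would be even by class field theory. So $h(L)$ is odd.
\end{proof}

\subsection{The generator and its symbol at $\sqrt q$}

Let $\pi=c+di$, $\lambda=x+ys$, and choose the prime $P\mid p$ as in Section~\ref{field}, so that \eqref{modP} holds. Lemma~\ref{translate} and its proof hold word for word with $q$ in place of $11$, so it remains to prove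
\begin{equation}\label{goalq}
\Big(\frac{\sqrt q}P\Big)_4=i^{\,m-y/2}.
\end{equation}
Let $P^h=(\rho)$. Then $\rho\,\tau\rho$ generates $(\pi^h)$ and $\rho\,\sigma\rho$ generates $(\lambda^h)$, so
\begin{equation}\label{normsq}
\rho\,\tau\rho=i^k\pi^h,\qquad\rho\,\sigma\rho=\varepsilon\lambda^h
\end{equation}
with $k\in\mathbb Z/4$ and $\varepsilon$ a unit of $\mathbb Z[\theta]$. We may assume
\[
\rho\equiv1\pmod t,\qquad\varepsilon=\pm1 .
\]
If $q>3$, the units of $\mathbb Z[\theta]$ are $\pm1$, and $\rho^2\equiv\rho\,\sigma\rho\equiv1\pmod t$ as before. If $q=3$, then $\theta=\zeta_3$ is a cube root of unity with $\zeta_3\,\tau\zeta_3=1$, and its powers represent all of $(\mathcal O_L/t)^*=\mathbb F_4^*$. Multiplying $\rho$ by a power of $\zeta_3$ we reach $\rho\equiv1\pmod t$ without changing $\rho\,\tau\rho$. Then $\varepsilon\equiv1\pmod t$, because $\lambda\equiv1\pmod t$; as $\varepsilon=\pm\zeta_3^n$ for some $n$, this forces $\varepsilon=\pm1$.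

\begin{lemma}\label{atqq}
$\displaystyle\Big(\frac\rho{\sqrt q}\Big)_4=\varepsilon\,i^{-ak}\,i^{mh}$.
\end{lemma}

\begin{proof}
Since $p\equiv x^2\pmod q$, we have $w=\bar\pi/x\equiv x/\pi$. Modulo $\sqrt q$, \eqref{frobq} and \eqref{normsq} give $\pi^h\equiv i^{-k}\rho^2$ and $x^h\equiv\lambda^h\equiv\varepsilon\rho^{q+1}$, so $w^h\equiv\varepsilon\,i^k\rho^{q-1}$. Raise this to the power $a$: as $a$ is odd and $a(q-1)=\frac{q^2-1}4$,
\[
i^{mh}=w^{ah}\equiv\varepsilon\,i^{ak}\rho^{(q^2-1)/4}\pmod{\sqrt q}.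
\]
The last power of $\rho$ is congruent to the symbol.
\end{proof}

\subsection{Transporting the symbol at $2$ from $11$ to $q$}

Write $\pi^h=c_h+d_hi$ and $\lambda^h=x_h+y_hs$. The proof of multiplicativity in Lemma~\ref{Fmult} uses only that the $x_j$ are $\equiv1\pmod4$ and the $y_j$ even, and works for $s=\sqrt{-q}$. So $c_h\equiv x_h\equiv1\pmod4$, $d_h$ and $y_h$ are even, and
\begin{equation}\label{yh}
i^{-y_h/2}=(i^{-y/2})^h .
\end{equation}

Since $q/11\equiv1\pmod8$, there is a unique $v\in\mathbb Z_2$ with $v^2=q/11$ and $v\equiv1\pmod4$. As $11\cdot3\equiv1\pmod{16}$, we have $v^2\equiv3q\pmod{16}$, hence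
\begin{equation}\label{v}
v\equiv1\pmod8\ \text{ if }q\equiv11\pmod{16},\qquad v\equiv5\pmod8\ \text{ if }q\equiv3\pmod{16}.
\end{equation}
Let $K_2$ be the completion of $L$ at $t$, and put $s_0=s/v\in K_2$, so $s_0^2=-11$. Sending $\sqrt{-11}$ to $s_0$ and $i$ to $i$ embeds $\mathbb Q(i,\sqrt{-11})$ densely in $K_2=\mathbb Q_2(i,s)=\mathbb Q_2(i,s_0)$; that is, $K_2$ is also the completion of that field at its prime above $2$. The automorphisms $\sigma,\tau$ extend to $K_2$, with $\sigma s_0=s_0$ and $\tau s_0=-s_0$. From $\sqrt q=v\cdot is_0$ and (H2),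
\begin{equation}\label{split}
\Big(\frac{\sqrt q}\rho\Big)_4\Big(\frac\rho{\sqrt q}\Big)_4^{-1}=\langle\sqrt q,\rho\rangle_{K_2}=\langle is_0,\rho\rangle_{K_2}\,\langle v,\rho\rangle_{K_2}.
\end{equation}
The first factor is governed by Proposition~\ref{BF}; in the second, one argument is the $2$-adic integer $v$, and (H3) reduces it to a symbol over $\mathbb Q_2(i)$.

\begin{lemma}\label{first}
$\langle is_0,\rho\rangle_{K_2}=\varepsilon\,i^{-k}\,i^{-y_h/2}$.
\end{lemma}

\begin{proof}
Choose $\rho'$ in the ring of integers of $\mathbb Q(i,\sqrt{-11})$, coprime to $11$ and so close to $\rho$ in $K_2$ that $\langle is_0,\rho'\rangle_{K_2}=\langle is_0,\rho\rangle_{K_2}$ and $\rho'\equiv\rho\pmod{16}$. This is possible by density and the Chinese remainder theorem. Then $\rho'\equiv1\pmod t$, and by (H2) and Proposition~\ref{BF}, $\langle is_0,\rho'\rangle_{K_2}=B(\rho')=F(\rho')$, where $B$ and $F$ are those for $11$. By \eqref{normsq} and $s=vs_0$,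
\[
\rho\,\tau\rho=i^k(c_h+d_hi),\qquad\rho\,\sigma\rho=\varepsilon(x_h+vy_h\,s_0),
\]
and $\rho'\,\tau\rho'$, $\rho'\,\sigma\rho'$ are congruent to these modulo $16$. So $\rho'$ has the exponent $k$ in \eqref{Fk}. Put $\theta_0=\frac{-1+s_0}2$. The difference of $\rho'\,\sigma\rho'$ and $\rho\,\sigma\rho$ lies in $16\,\mathbb Z_2[\theta_0]$, so by \eqref{mod16}, now with $g,n\in\mathbb Z_2$, the coefficients of $\rho'\,\sigma\rho'$ are $\equiv\varepsilon x_h$ and $\equiv\varepsilon vy_h$ modulo $8$. Hence $\rho'$ has sign $\varepsilon$ in \eqref{Fe} and $y'\equiv vy_h\pmod8$. As $v\equiv1\pmod4$ and $y_h$ is even, $y'/2\equiv y_h/2\pmod4$.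
\end{proof}

\begin{lemma}\label{second}
Let $v\in\mathbb Z_2$ with $v\equiv1\pmod4$, and let $z=i^kz_0$ with $z_0=c'+d'i\in\mathbb Z[i]$, $c'\equiv1\pmod4$, $d'$ even. Then $\langle v,z\rangle_{\mathbb Q_2(i)}$ is $1$ if $v\equiv1\pmod8$ and $(-1)^k$ if $v\equiv5\pmod8$.
\end{lemma}

\begin{proof}
All Hilbert symbols here are over $\mathbb Q_2(i)$. Choose a positive integer $n\equiv1\pmod4$ coprime to $N(z_0)$ and so close to $v$ in $\mathbb Z_2$ that $n\equiv v\pmod8$ and $\langle v,\cdot\rangle=\langle n,\cdot\rangle$ on $i$ and $z_0$. By (H2) in $\mathbb Q(i)$, $\langle n,i\rangle=\big(\frac in\big)_4^{-1}$. For a prime $\ell\equiv1\pmod4$, a product of two Gaussian primes of norm $\ell$, $\big(\frac i\ell\big)_4=i^{2(\ell-1)/4}=(-1)^{(\ell-1)/4}$. For a prime $\ell\equiv3\pmod4$, which stays prime, $\big(\frac i\ell\big)_4=i^{(\ell^2-1)/4}=(-1)^{(\ell^2-1)/8}$. Both equal the Legendre symbol $\big(\frac2\ell\big)$. Hence $\big(\frac in\big)_4=(-1)^{(n^2-1)/8}$, so $\langle v,i\rangle$ is $1$ if $v\equiv1\pmod8$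 and $-1$ if $v\equiv5\pmod8$. In particular $\langle v,-1\rangle=\langle v,i\rangle^2=1$.

By \eqref{primary}, $\alpha=z_0$ or $\alpha=-z_0$ is $\equiv1\pmod{2+2i}$, and so is $n$. As $(N(n)-1)/4=(n^2-1)/4$ is even, \eqref{QR} and (H2) give $\langle n,\alpha\rangle=\big(\frac n\alpha\big)_4\big(\frac\alpha n\big)_4^{-1}=1$. Hence $\langle v,z_0\rangle=\langle v,\alpha\rangle=1$, and $\langle v,z\rangle=\langle v,i\rangle^k$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{general}]
By (H3), $\langle v,\rho\rangle_{K_2}=\langle v,\rho\,\tau\rho\rangle_{\mathbb Q_2(i)}$, and $\rho\,\tau\rho=i^k(c_h+d_hi)$. If $q\equiv11\pmod{16}$, then $a\equiv3\pmod4$, and by \eqref{v} and Lemma~\ref{second} this symbol is $1$, so that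
\[
\varepsilon\,i^{-k}\,i^{-y_h/2}\,\langle v,\rho\rangle_{K_2}=\varepsilon\,i^{ak}\,i^{-y_h/2}.
\]
If $q\equiv3\pmod{16}$, then $a\equiv1\pmod4$ and the symbol is $(-1)^k$; since $i^{-k}(-1)^k=i^k$, the same equation holds. With \eqref{split} and Lemma~\ref{first}, in both cases
\[
\Big(\frac{\sqrt q}\rho\Big)_4\Big(\frac\rho{\sqrt q}\Big)_4^{-1}=\varepsilon\,i^{ak}\,i^{-y_h/2}.
\]
Multiply by the symbol in Lemma~\ref{atqq} and use \eqref{yh} and $(\rho)=P^h$:
\[
\Big(\frac{\sqrt q}P\Big)_4^h=\Big(\frac{\sqrt q}\rho\Big)_4=i^{mh}\,i^{-y_h/2}=\big(i^{\,m-y/2}\big)^h .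
\]
As $h$ is odd, raising to the power $h$ is injective on the powers of $i$. This is \eqref{goalq}, and Lemma~\ref{translate} for $q$ finishes the proof.
\end{proof}

\begin{thebibliography}{9}
\bibitem{QOL} ``Quartic, Octic Residues And Lucas Sequences'', \url{http://danshango.com/__local/5/FB/9E/32AD4919A005AD6001B84400BDE_5FC85B09_63398.pdf}
\bibitem{N} Neukirch, \emph{Algebraic Number Theory}, Ch.~VI, Thm.~8.3.
\bibitem{IR} Ireland--Rosen, Ch.~9.
\end{thebibliography}

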